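\title{Four-chromatic Venn diagrams}

\begin{abstract}
A family of simple closed curves in general position in the plane defines a
$4$-regular plane graph whose vertices are the crossings of the curves. It has been
conjectured that this graph has chromatic number $3$ whenever the curves, at
least three in number, form a Venn diagram. We disprove the conjecture: for every
sufficiently large $n$ some Venn diagram of $n$ curves has chromatic number $4$.
The conjecture does hold for $n=3$, the chromatic number is always $3$ or $4$, and
the value $3$ occurs for every $n\ge 3$. The main tool is an embedding theorem: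
every arrangement of arcs in a disc that satisfies two simple conditions occurs inside a Venn
diagram. We apply it to an arrangement in which twisted pairs of arcs transport
colors and simulate a graph that is not $3$-colorable.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal S$ be a finite set of simple closed curves in the plane such that no two
curves are tangent and no three pass through a common point. Superimposing the curves gives a plane graph
$G(\mathcal S)$: its vertices are the crossings, and its edges are the arcs
of the curves between consecutive crossings. The $4$-regular plane graphs obtained in this way are called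
\emph{Gr\"otzsch--Sachs graphs}. Equivalently, they are the $4$-regular plane graphs
with a decomposition of the edge set into cycles such that adjacent edges of a face
always lie in different cycles. We write $\chi$ for the chromatic number, the least number of
colors in a coloring of the vertices in which adjacent vertices get different colors;
parallel edges play no role.

The set $\mathcal S$ can be partitioned into \emph{parallel classes}, that is, classes of pairwise
disjoint curves. By a result of Jaeger, $\chi(G(\mathcal S))\le 3$ if three
classes suffice. At the other extreme are the families in which the curves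
cross as thoroughly as possible. Curves $C_1,\dots,C_n$ as above form a \emph{Venn diagram}
if for every $I\subseteq\{1,\dots,n\}$ the set of points that lie inside $C_i$ for all $i\in I$ and
outside $C_j$ for all $j\notin I$ is nonempty and connected. In a Venn diagram any two curves
cross (Section~\ref{sec:basics}), so every parallel class is a single curve and Jaeger's
result applies only when $n\le 3$. The following conjecture is posed in~\cite{source}.

\medskip\noindent
\textbf{Conjecture.} \emph{For every $n\ge 3$, the Gr\"otzsch--Sachs graph of every Venn
diagram of $n$ curves has chromatic number $3$.}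
\medskip

By the chromatic number of a Venn diagram we mean that of its graph. The simplest cases support the conjecture.

\begin{theorem}\label{thm:three}
For $n\ge 3$, every Venn diagram of $n$ curves has $\chi\in\{3,4\}$. Every Venn diagram
of $3$ curves has $\chi=3$. For every $n\ge3$, some Venn diagram of $n$ curves has $\chi=3$.
\end{theorem}

There is also a heuristic reason to expect the answer $3$. A Venn diagram is rigid: every
combination of sides occurs in exactly one face, so no local picture can be drawn without regard to
the whole sphere, and one may hope that the pictures that obstruct $3$-colorings are excluded. They are not.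

\begin{theorem}\label{thm:main}
There is an $n_0$ such that for every $n\ge n_0$ some Venn diagram of $n$ curves has $\chi=4$.
In particular, the conjecture is false.
\end{theorem}

An obstruction to $3$-colorability is a finite subgraph, so the question is which
local pictures occur in Venn diagrams. An arc in a closed disc $R$ is \emph{properly
embedded} if it is simple and meets $\partial R$ exactly in its two endpoints; it then divides $R$ into two
\emph{sides}. Finitely many such arcs are \emph{in general position} if they cross
transversally, no three pass through a point, and all endpoints are distinct. The \emph{faces}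
of $R$ are the components of the complement of the arcs.

\begin{definition}\label{def:admissible}
An \emph{admissible disc} $(R,\mathcal A)$ is a closed disc $R$ with a finite set $\mathcal A$
of properly embedded arcs in general position such that
\begin{itemize}
\item[(a)] any two distinct faces of $R$ lie on different sides of some arc;
\item[(b)] there are two points $P,P'\in\partial R$, not endpoints of arcs, that split $\partial R$ into
two intervals $s$ and $r$, each containing exactly one endpoint of every arc.
\end{itemize}
\end{definition}

Condition (a) is the Venn property seen from inside the disc. If the arcs lie on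
different curves of a Venn diagram, then a face of $R$ that does not touch $\partial R$ is a whole face of the
diagram, and so no other face of $R$ may lie on the same side of every arc. Condition (b) says that
all arcs run across $R$ from $s$ to $r$.

\begin{theorem}\label{thm:embed}
Let $(R,\mathcal A)$ be an admissible disc with $m\ge2$ arcs. For every $n\ge m+5$ there are
a Venn diagram of $n$ curves and a closed disc $R'$ such that $R'$, with the parts of the curves in
$R'$, is homeomorphic to $(R,\mathcal A)$.
\end{theorem}

The proof of Theorem~\ref{thm:main} thus has two independent halves. The first is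
Theorem~\ref{thm:embed} (Section~\ref{sec:embed}): we cut a small disc out of a Venn diagram, glue in
a doubled copy of $R$, and repair the damage with one more curve. The second is
an admissible disc whose crossings span a graph that is not $3$-colorable. Its
combinatorial design is in Section~\ref{sec:layout} and its geometric realization in
Section~\ref{sec:realize}; Section~\ref{sec:final} puts the halves together. Both
ideas are already visible in a diagram of four curves, worked out in Section~\ref{sec:example}.
Section~\ref{sec:basics} contains the basic construction of Venn diagrams, and
Section~\ref{sec:three} the proof of Theorem~\ref{thm:three}.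

\section{Venn diagrams on the sphere and Hamilton curves}\label{sec:basics}

It is convenient not to distinguish an outer face. From now on a \emph{Venn diagram} $\mathcal V$ consists of
simple closed curves $C_1,\dots,C_n$ on the sphere, crossing transversally, no three through a point,
with the two sides of each curve named $0$ and $1$, such that the following holds. Each point off the curves has a \emph{label}
$\lambda\in\{0,1\}^n$, whose $i$th coordinate is the side of $C_i$ containing the point, and for each $\lambda$ the set of
points with label $\lambda$ is nonempty and connected. A planar Venn diagram becomes one of these when the point $\infty$ is added. Conversely,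
choose $\infty$ in any face and rename the sides so that this face has label $0\cdots0$; then side $1$ of each curve is its inside, and we have a planar
Venn diagram with the same graph.

Let $n\ge2$. Any two curves cross, because all four pairs of sides occur, while two disjoint curves
divide the sphere into only three regions. Hence the union of the curves is connected, and the faces, being
faces of a connected plane graph, are open discs. The points with a given label form a
union of faces that is connected, hence a single face. We identify faces with their labels. Two closed curves that cross transversally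
cross an even number of times, so every curve carries at least two vertices and the graph has no loops.

The \emph{dual} $\mathcal V^*$ is the multigraph whose vertices are the faces of $\mathcal V$, with one edge for each edge of $\mathcal V$,
joining the two faces on its sides. A cycle of $\mathcal V^*$ of length at least $3$ is \emph{realized} by
a simple closed curve that crosses each of the corresponding edges of $\mathcal V$ once and meets each face of the cycle
in one arc: choose an interior point on each of the edges and join consecutive points inside the faces.
A \emph{Hamilton curve} is a curve that realizes a Hamilton cycle of $\mathcal V^*$. It is the natural way to add a curve.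

\begin{lemma}\label{lem:ladder}
Let $\gamma$ be a Hamilton curve of $\mathcal V$ that visits the faces $g_0,\dots,g_{\ell-1}$ in this cyclic order, and call its sides
$+$ and $-$. Then $\mathcal V+\gamma$ is a Venn diagram. Its faces are the parts
$g_i^{+},g_i^{-}$ of the faces $g_i$ on the two sides of $\gamma$, and its dual contains the following edges:
\begin{itemize}
\item the \emph{rungs} $g_i^+g_i^-$, across the arc $\gamma\cap g_i$;
\item the \emph{rails} $g_i^{\pm}g_{i+1}^{\pm}$ (indices modulo $\ell$), across the two halves of the edge of
$\mathcal V$ that $\gamma$ crosses between $g_i$ and $g_{i+1}$;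
\item a \emph{chord} $g_i^\epsilon g_j^\epsilon$ for every edge of $\mathcal V$ between $g_i$ and $g_j$ not crossed by
$\gamma$, where $\epsilon$ is the side of $\gamma$ containing that edge.
\end{itemize}
\end{lemma}

\begin{proof}
The arc $\gamma\cap g_i$ runs through the open disc $g_i$ from boundary to boundary, so it splits $g_i$ into two
connected parts, one on each side of $\gamma$. Thus each label of $\mathcal V+\gamma$ belongs to exactly one
nonempty connected region. The edges in the list are dual to the three kinds of edges of $\mathcal V+\gamma$.
\end{proof}

So the dual of $\mathcal V+\gamma$ contains a circular ladder, and ladders have many Hamilton cycles; this lets us iterate.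
When we write a cycle in a ladder as a sequence of faces, each step uses a rung, a rail, or a chord that we name. A step along a rung crosses $\gamma$; a step along a rail crosses the curve that $\gamma$ crosses at that place.

\begin{lemma}\label{lem:rainbow}
For every $q\ge2$ there is a Venn diagram $\mathcal U_q$ of $q$ curves with a Hamilton curve that has
$q$ consecutive crossings with $q$ different curves.
\end{lemma}

\begin{proof}
For $q=2$ take two circles that cross twice and a small circle around one crossing; it visits all four
faces and crosses the two circles alternately. Suppose that $\gamma$ is the Hamilton curve of $\mathcal U_q$, visiting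
$f_0,\dots,f_{\ell-1}$ with $\ell=2^q>q+1$, and that the steps $f_0\to\dots\to f_q$ cross $q$ different curves. In
$\mathcal U_{q+1}=\mathcal U_q+\gamma$ take the Hamilton cycle
\[
f_{q+1}^+,\dots,f_{\ell-1}^+,f_0^+,\dots,f_q^+,\;f_q^-,f_{q-1}^-,\dots,f_0^-,f_{\ell-1}^-,\dots,f_{q+1}^-,
\]
which runs once around each rail and uses the rungs of $f_q$ and $f_{q+1}$. Its part
$f_0^+,\dots,f_q^+,f_q^-$ crosses the $q$ old curves and then $\gamma$.
\end{proof}

\section{The values three and four}\label{sec:three}

We use Brooks' theorem: a connected simple graph of maximum degree $d$ that is neither complete nor an odd cycle has $\chi\le d$.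

\begin{lemma}\label{lem:upper}
Every Venn diagram of $n\ge2$ curves has $\chi\le4$.
\end{lemma}

\begin{proof}
The graph is connected and has no loops; let $d\le4$ be the maximum degree of the underlying simple graph. If $d\le3$,
greedy coloring uses at most $4$ colors. If $d=4$, the graph is not an odd cycle, and it is not $K_5$ because it is planar; Brooks' theorem applies.
\end{proof}

The degree $d(f)$ of a face $f$ is the length of its boundary walk. At each corner of a face the two edges
lie on different curves, namely the two curves crossing there.

\begin{lemma}\label{lem:digon}
A Venn diagram of $n\ge3$ curves has $2^n-2$ vertices, no face of degree less than $3$, and a face of degree $3$. Hence $\chi\ge 3$.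
\end{lemma}

\begin{proof}
Let $v$ be the number of vertices. There are $2v$ edges and $2^n$ faces, so Euler's formula $v-2v+2^n=2$ gives $v=2^n-2$, and
\[
\sum_f\bigl(4-d(f)\bigr)=4\cdot2^n-4v=8>0 .
\]
So some face has degree at most $3$. Degree $1$ is impossible, since there are no loops. Suppose that a face $f$ has degree $2$, with corners $p,p'$ and edges on curves $A,B$. The quadrant opposite
to $f$ at $p$ and the quadrant opposite to $f$ at $p'$ have the same label, that of $f$ with the coordinates of $A$ and $B$ changed, so
they belong to one face $f'$. Hence there is a simple closed curve $\kappa$ through $f,p,f',p'$ that meets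
the diagram only in $p$ and $p'$. The two edges of $f$ lie on different sides of $\kappa$. Each of $A,B$
crosses $\kappa$ at $p$ and at $p'$ and nowhere else, so the rest of $A$ and the rest of $B$ also lie on different sides of
$\kappa$. A third curve $C$ is disjoint from $\kappa$, so it lies on one side; it can meet $A$ and $B$ only in those rests; and it crosses both $A$ and $B$. This is a contradiction. So there is a face of degree $3$, and since there are no loops its three corners are distinct and pairwise adjacent.
\end{proof}

For $n=2$ all four faces have degree $2$ and the graph has two vertices, so $\chi=2$; this is why the conjecture asks for $n\ge3$.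

\begin{proof}[Proof of Theorem~\ref{thm:three}]
The first statement follows from Lemmas~\ref{lem:upper} and~\ref{lem:digon}. For the other two it remains to find $3$-colorings.

Let $n=3$. There are $6$ vertices, $12$ edges and $8$ faces; the degrees of the faces are at least $3$ and sum to $24$, so
all faces are triangles. Any two sides of a triangle meet at a corner, so the three sides lie on the three different curves. Hence the two ends of an edge on $A$ are a crossing of $A$ with $B$ and a crossing of $A$ with $C$.
Coloring each vertex by the pair of curves that cross there is therefore a proper coloring with three colors. A diagram of three curves exists, for example $\mathcal U_3$.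

Let $n\ge4$. Let $C$ be a Hamilton curve of $\mathcal U_{n-2}$ through $g_1,\dots,g_\ell$, where $\ell=2^{n-2}$, and let
$e_i$ be the edge that $C$ crosses between $g_i$ and $g_{i+1}$. In $\mathcal U_{n-2}+C$ let $C'$ realize the zigzag
\[
g_1^-,g_1^+,g_2^+,g_2^-,g_3^-,g_3^+,\dots,g_\ell^+,g_\ell^- ,
\]
which uses every rung and closes up because $\ell$ is even. By Lemma~\ref{lem:ladder}, $\mathcal U_{n-2}+C+C'$ is a Venn diagram of $n$ curves. The curve $C'$ crosses $C$ once in each $g_i$, at a vertex $t_i$; it crosses each $e_i$ once and no
other edge of $\mathcal U_{n-2}$. So $e_i$ is subdivided by two new vertices, one on $C$ and one on $C'$, and along $C$, as well as along $C'$,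
these vertices alternate with the $t_i$.

The old vertices lie on the side $+$ or on the side $-$ of $C$, and each $e_i$ has one end on each side. The old edges not crossed by $C$ form a forest on each side: a cycle of such edges would be disjoint from $C$ and would have, on its side away from $C$, a face of
$\mathcal U_{n-2}$ that $C$ does not visit. Color the forest on the side $+$ properly with $0,1$ and the forest on the side $-$ with $0,2$. On each
$e_i$, going from its end on the side $+$ to its end on the side $-$, color the two new vertices $2$ and $1$. Color all $t_i$ with $0$. Along
$e_i$ the colors read ($0$ or $1$), $2$, $1$, ($0$ or $2$); along $C$ and $C'$ the color $0$ alternates with nonzero colors. So the coloring is proper.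
\end{proof}

\section{A diamond in a diagram of four curves}\label{sec:example}

A \emph{diamond} is a graph with vertices $z,z',u,u'$ in which all pairs except possibly $z,z'$ are adjacent. In a proper
$3$-coloring $u$ and $u'$ take two different colors, so $z$ and $z'$ both take the third. An arrangement of curves contains a diamond when two curves cross at $z$ and $z'$ and bound a
lens, and one more curve crosses the lens. The third curve is needed in any case: an empty lens is a face of degree $2$, which Lemma~\ref{lem:digon} forbids. The following example plants such a lens in a Venn diagram by the method that will prove Theorem~\ref{thm:embed}.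

\begin{example}\label{ex:diamond}
Take a Venn diagram of three curves $C,S,N$, with labels written in this order. By the proof of Theorem~\ref{thm:three}, an edge of $S$
joins a vertex $v_0\in S\cap N$ to a vertex $v_1\in S\cap C$. Name the sides so that $v_0$ is on side $0$ of $C$ and $v_1$ is
on side $1$ of $N$. Let $\Delta$ be a thin disc around this edge (Figure~\ref{fig:diamond}, left). It meets the six faces
$0\beta0$, $0\beta1$, $1\beta1$ with $\beta\in\{0,1\}$, each in one piece, and it does not meet the faces $100$ and $110$.

Inside $\Delta$, pull $N$ across $v_1$ (Figure~\ref{fig:diamond}, right). Now $N$ and $C$ bound a lens crossed by $S$, and the four crossings form a diamond. The new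
disc $D$ has eight faces: the two on the left have labels $0\beta0$, the two halves of the lens $1\beta0$, the two on the right
$1\beta1$, and the two wedges beyond the tips of the lens $0\beta1$. All eight labels are different. But the three curves
no longer form a Venn diagram, because each of the labels $100$ and $110$ now belongs to two faces, one in the lens and one far away.

Add a fourth curve $Z$, parallel to $\partial\Delta$ and just outside it. Inside $Z$ each of the eight labels occurs in one face.
Outside $Z$ lie the old faces $100$ and $110$ and the outer parts of the other six faces, each of which $Z$ cuts along one arc. So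
$C,S,N,Z$ form a Venn diagram. As a check, it has $6+2+6=14=2^4-2$ vertices.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1,font=\small]
\draw[dashed] (0,0) circle (2);
\draw[thick] (-2,0) node[left]{$S$} -- (2,0);
\draw[thick] (-1,1.732) node[above left]{$N$} -- (-1,-1.732);
\draw[thick] (0.4,1.96) node[above]{$C$} -- (0.4,-1.96);
\foreach \x/\y/\t in {-1.45/0.55/000,-0.3/1/001,1.1/0.8/101,-1.45/-0.55/010,-0.3/-1/011,1.1/-0.8/111}
  \node at (\x,\y) {$\t$};
\fill (-1,0) circle (1.6pt) node[below right]{$v_0$} (0.4,0) circle (1.6pt) node[below right]{$v_1$};
\begin{scope}[xshift=5.8cm]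
\begin{scope}
\clip (0.4,-2) rectangle (2,2);
\fill[gray!25] (-1,1.732) .. controls (0.2,1) and (1.45,1) .. (1.45,0) .. controls (1.45,-1) and (0.2,-1) .. (-1,-1.732) -- cycle;
\end{scope}
\draw[dashed] (0,0) circle (2);
\draw[thick] (-2,0) node[left]{$S$} -- (2,0);
\draw[thick] (-1,1.732) node[above left]{$N$} .. controls (0.2,1) and (1.45,1) .. (1.45,0) .. controls (1.45,-1) and (0.2,-1) .. (-1,-1.732);
\draw[thick] (0.4,1.96) node[above]{$C$} -- (0.4,-1.96);
\foreach \x/\y/\t in {-0.9/0.6/000,-0.02/1.63/001,1.2/1.2/101,0.9/0.35/100,-0.9/-0.6/010,-0.02/-1.63/011,1.2/-1.2/111,0.9/-0.35/110}
  \node at (\x,\y) {$\t$};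
\fill (0.4,1.09) circle (1.6pt) node[below left]{$z$} (0.4,-1.09) circle (1.6pt) node[above left]{$z'$}
  (0.4,0) circle (1.6pt) node[above left]{$u$} (1.45,0) circle (1.6pt) node[above right]{$u'$};
\end{scope}
\end{tikzpicture}
\caption{Left: a thin disc around an edge $v_0v_1$ of a Venn diagram of three curves $C,S,N$, with the labels of the faces. Right: the same disc after
$N$ is pulled across $v_1$. The shaded faces are new, and the crossings $z,z',u,u'$ form a diamond.}\label{fig:diamond}
\end{figure}

The example has three ingredients: a thin disc $\Delta$ around a piece of a curve $S$; a replacement $D$ with the same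
boundary behavior whose faces have distinct labels; and a curve $Z$ that cuts every face of the old diagram in two, except the faces whose labels reappear in the interior of $D$, which it keeps on the side away from $D$. For three curves the boundary of $\Delta$ happens to be such a curve. In general $Z$ has to visit exponentially many faces far from
$\Delta$ and to avoid a set of faces dictated by $R$, over which we have almost no control.

\section{Planting an admissible disc}\label{sec:embed}

We prove Theorem~\ref{thm:embed}. The plan is to build the old diagram by three successive Hamilton curves, chosen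
so that $Z$ exists whatever the set to be avoided. The curve $Z$ will follow the last Hamilton curve $N$ on one side, which takes care of
half of the faces, and it will dip across $N$ to collect the required faces of the other half. One dip collects two faces that are consecutive along
$N$. So the required faces must come in consecutive pairs, and this is what the choices below achieve.

\subsection*{Corner arcs}
Add to $R$ one or two nested small arcs around $P'$, each with one end on $s$ and one on $r$ and crossing nothing, so that the number $k$ of arcs becomes even. Then $k\in\{m+1,m+2\}$, and $k\ge4$ because $m\ge 2$. Condition (b) persists. So does (a): only the face at $P'$ is subdivided,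
and its parts are separated by the new arcs. Let $\alpha_1,\dots,\alpha_k$ be the arcs in the order in which their ends
occur on $r$ from $P$ to $P'$. Then $\alpha_k$ is the innermost corner arc, and
\begin{equation}\label{eq:corner}
\text{the face at $P'$ is the only face of $R$ on its side of $\alpha_k$.}
\end{equation}
Fix $q\ge k$. We construct a Venn diagram of $q+3$ curves containing $R$; since $k\le m+2$, this covers all $n\ge m+5$.

\subsection*{Three Hamilton curves}
Let $\mathcal V_0=\mathcal U_{q-1}$ and $\ell=2^{q-1}$. As $q\ge4$, we have $\ell-1>q\ge k$. By Lemma~\ref{lem:rainbow} there is a Hamilton curve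
of $\mathcal V_0$, which we call $C_k$, visiting $f_0,\dots,f_{\ell-1}$, such that the steps $f_0\to\dots\to f_{k-1}$ cross $k-1$
different curves $C_1,\dots,C_{k-1}$ in this order. Let $C_{k+1},\dots,C_q$ be the remaining curves and
$\mathcal V_1=\mathcal V_0+C_k$. Let $g=(g_0,\dots,g_{2\ell-1})$ be the Hamilton cycle
\[
\underbrace{f_0^+,\dots,f_{k-1}^+}_{g_0,\dots,g_{k-1}},\;
\underbrace{f_{k-1}^-,\dots,f_0^-,f_{\ell-1}^-}_{g_k,\dots,g_{2k}},\;
\underbrace{f_{\ell-2}^-,\dots,f_k^-,f_k^+,\dots,f_{\ell-1}^+}_{g_{2k+1},\dots,g_{2\ell-1}}
\]
of $\mathcal V_1^*$. It has three properties.
\begin{itemize}
\item[(g1)] The steps $g_0\to\dots\to g_k$ cross $C_1,\dots,C_k$ in this order.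
\item[(g2)] The faces $g_k,\dots,g_{2k}$ lie on one side of $C_k$.
\item[(g3)] The faces $g_{2k}=f_{\ell-1}^-$ and $g_{2\ell-1}=f_{\ell-1}^+$ are joined by the rung of $f_{\ell-1}$, which $g$ does not use: it uses only the rungs of $f_{k-1}$ and $f_k$, and $\ell-1>k$.
\end{itemize}

Let $S$ realize $g$, and let $\mathcal V_2=\mathcal V_1+S$. Name the sides of $S$ by $\beta\in\{0,1\}$ so that the edge in (g3) lies on side $0$. The
faces of $\mathcal V_2$ are $(g_i,\beta)$, and there is a chord from $(g_{2k},0)$ to $(g_{2\ell-1},0)$. The next Hamilton curve $N$ should cross
$S$ in $g_0$ but not in $g_1,\dots,g_k$, so that a thin disc around this piece of $S$ looks like Figure~\ref{fig:diamond} with $k$ curves in place of $C$; elsewhere it should use as many rungs as possible, since a rung is a consecutive pair. A cycle that runs down one rail to $g_0$ and back along the other has used up both neighbors of $(g_0,0)$ and of $(g_0,1)$, so it can reach the far end $g_{2\ell-1}$ of the ladder and still return only with the help of a chord. Let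
$h=(h_0,\dots,h_{4\ell-1})$ be
\begin{multline*}
(g_{2k},1),\dots,(g_0,1),\;(g_0,0),\dots,(g_{2k},0),\\
(g_{2\ell-1},0),(g_{2\ell-1},1),(g_{2\ell-2},1),(g_{2\ell-2},0),(g_{2\ell-3},0),\dots,(g_{2k+1},1),
\end{multline*}
where the second line runs through the rungs of $g_{2\ell-1},\dots,g_{2k+1}$ in alternating directions (Figure~\ref{fig:ladder}).
The first of these rungs is left on side $1$, and their number $2\ell-1-2k$ is odd, so the last is also left on side $1$, at $(g_{2k+1},1)$, from where a rail leads to
$(g_{2k},1)$. Thus $h$ is a Hamilton cycle of $\mathcal V_2^*$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.72,yscale=0.9,font=\scriptsize]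
\draw[gray!60] (0,0)--(15,0) (0,1)--(15,1);
\foreach \i in {0,...,15} {\draw[gray!60] (\i,0)--(\i,1); \node at (\i,1.35) {$g_{\i}$};}
\draw[very thick] (9,1)--(0,1)--(0,0)--(8,0) .. controls (9.5,-1) and (13.5,-1) .. (15,0)--(15,1)--(14,1)--(14,0)--(13,0)--(13,1)--(12,1)--(12,0)--(11,0)--(11,1)--(10,1)--(10,0)--(9,0)--(9,1);
\foreach \j in {0,1} {
 \foreach \i in {1,...,4} \node[circle,draw,fill=black,inner sep=1.8pt] at (\i,\j) {};
 \foreach \i in {0,5,6,7,8} \node[circle,draw,fill=white,inner sep=1.8pt] at (\i,\j) {};
 \foreach \i in {9,...,15} \node[circle,draw,fill=gray!50,inner sep=1.8pt] at (\i,\j) {};
 \node at (-0.9,\j) {$\beta=\j$};}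
\end{tikzpicture}
\caption{The Hamilton cycle $h$ (bold) in the ladder of the faces $(g_i,\beta)$ for $k=q=4$; the two rails from $g_{15}$ to $g_0$ are not drawn. Black faces are blocked and white faces are free. A gray face has the same status as the other end of its rung, which $h$ uses. So the free faces split into pairs that are consecutive on $h$.}\label{fig:ladder}
\end{figure}

Let $N$ realize $h$, and let $\mathcal V_3=\mathcal V_2+N$, a Venn diagram of $q+2$ curves. The curve $N$ crosses $S$ exactly in $g_0$
and in $g_{2k+1},\dots,g_{2\ell-1}$. Let $v_0$ be the crossing in $g_0$, and for $1\le i\le k$ let $v_i$ be the crossing of $S$ with $C_i$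
between $g_{i-1}$ and $g_i$. Then $v_0,v_1,\dots,v_k$ are consecutive vertices of $\mathcal V_3$ on $S$. Let $S_0$ be the arc of $S$ through them from $v_0$ to $v_k$. It meets $N$ only in $v_0$. Name the sides of $N$ by $\nu\in\{0,1\}$
so that $S_0\setminus\{v_0\}$ lies on side $1$. The faces of $\mathcal V_3$ are written $(h_i,\nu)$ or $(g_j,\beta,\nu)$.

\subsection*{Labels of the faces of $R$}
The arc $\alpha_i$ is to become part of $C_i$. Name the sides of the $\alpha_i$ so that the face of $R$ at $P$ gets the first $k$
coordinates of the label $g_0\in\{0,1\}^q$, and give every face of $R$ the last $q-k$ coordinates of $g_0$. By (a), different faces get different labels. Let $Y\subseteq\{0,1\}^q$ be the set of these labels. By (g1), the faces met along $r$ from $P$ to $P'$ have the labels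
$g_0,\dots,g_k$. By \eqref{eq:corner}, $g_k$ is the only element of $Y$ with its $k$th coordinate, and so (g2) gives
\begin{equation}\label{eq:free}
g_0,\dots,g_k\in Y,\qquad g_{k+1},\dots,g_{2k}\notin Y .
\end{equation}
About $g_j$ with $j>2k$ we know nothing. Put
\[
\Lambda=\{(y,\beta,0): y\in Y\setminus\{g_0\},\ \beta\in\{0,1\}\};
\]
these will be the duplicated labels. In Example~\ref{ex:diamond} they are $100$ and $110$.

\subsection*{The separating curve}
Call a face $(g_j,\beta)$ of $\mathcal V_2$ \emph{blocked} if $g_j\in Y\setminus\{g_0\}$, and \emph{free} otherwise; thus $(h_i,0)\in\Lambda$ if and only if $h_i$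
is blocked. By \eqref{eq:free}, and since $k$ is even, the set of free faces is the disjoint union of the following pairs, each consecutive on $h$:
\begin{itemize}
\item the rung $\{(g_0,1),(g_0,0)\}$;
\item the rails $\{(g_{k+2t-1},\beta),(g_{k+2t},\beta)\}$ for $1\le t\le k/2$ and $\beta\in\{0,1\}$;
\item the rungs $\{(g_j,0),(g_j,1)\}$ for $j>2k$ with $g_j\notin Y$.
\end{itemize}
Let $\mathcal M$ be the set of these pairs, and let $e_i$ be the edge of $\mathcal V_2$ that $N$ crosses between $h_i$ and $h_{i+1}$. Remove from side $1$ of $N$
a collar of $N$, so thin that it meets the curves of $\mathcal V_2$ only in short pieces of the $e_i$. For each pair $\{h_i,h_{i+1}\}\in\mathcal M$ attach a thin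
strip that runs along $e_i$ through the collar and ends slightly beyond $N$. The result $W$ is a closed disc with disjoint strips attached along short boundary arcs, hence a closed disc. Let $Z=\partial W$, and call $W$ the inside of $Z$.

The curve $Z$ follows $(h_0,1),(h_1,1),\dots$, except that for $\{h_i,h_{i+1}\}\in\mathcal M$ the step $(h_i,1)\to(h_{i+1},1)$
is replaced by $(h_i,1),(h_i,0),(h_{i+1},0),(h_{i+1},1)$. Every free face lies in exactly one pair and no blocked face lies in a pair. Therefore:
\begin{itemize}
\item[(Z1)] $Z$ meets every face of $\mathcal V_3$ not in $\Lambda$ in exactly one arc, and the faces in $\Lambda$ lie outside $W$.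
\item[(Z2)] $S_0$ lies in the interior of $W$: near $v_0$ it is covered by the strip of the rung of $g_0$, and elsewhere it lies on side $1$ and misses the collar.
\end{itemize}

\subsection*{The replacement}
Let $\Delta$ be a thin closed disc around $S_0$ in the interior of $W$. Its boundary meets, in cyclic order,
\begin{equation}\label{eq:word}
S,\;N,\;C_1,\dots,C_k,\;S,\;C_k,\dots,C_1,\;N .
\end{equation}
The $2k+4$ intervals between these points lie in the faces
\begin{multline}\label{eq:boundary}
(g_0,0,0),(g_0,0,1),(g_1,0,1),\dots,(g_k,0,1),\\(g_k,1,1),\dots,(g_1,1,1),(g_0,1,1),(g_0,1,0),
\end{multline}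
in this cyclic order. We call these $2k+4$ distinct labels the \emph{boundary labels}. No other face of $\mathcal V_3$ meets $\Delta$.

In $\Delta$ every curve enters on one side of $S$ and leaves on the other in the mirror position. This symmetry is why we double $R$. Glue $R$ (layer
$\beta=0$) to a mirror copy of $R$ (layer $\beta=1$) along $s$. In the resulting disc $D_0$, the interval $s$ is an arc from $P$ to $P'$, which we declare part of
$S$. By (b), each $\alpha_i$ and its mirror image form one properly embedded arc that crosses $s$ once, which we declare part of
$C_i$. The faces of $D_0$ have the distinct labels $(y,\beta)\in Y\times\{0,1\}$, and $\partial D_0$, which consists of $r$ and its mirror image, meets $S$ (at $P$), $C_1,\dots,C_k$,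
$S$ (at $P'$), $C_k,\dots,C_1$.

Enlarge $D_0$ by a collar to a disc $D$ and prolong all arcs straight through the collar. In the collar draw an arc, declared part of $N$, whose
ends lie on $\partial D$ on the two sides of the end of $S$ near $P$ and very close to it, and which runs parallel to $\partial D$ the long way around, crossing
the prolongations of $C_1,\dots,C_k,S,C_k,\dots,C_1$. The side containing $D_0$ is $\nu=0$. (The right half of Figure~\ref{fig:diamond} is this disc when $R$ has a single arc.) The boundary of $D$ meets the arcs in the order \eqref{eq:word}, each curve appearing in $D$, as in $\Delta$, as one arc between its two positions. The faces of $D$ are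
\begin{itemize}
\item the faces of $D_0$, prolonged into the collar up to $N$, with labels $(y,\beta,0)$, $y\in Y$;
\item the faces between $N$ and $\partial D$, with labels $(g_i,\beta,1)$, $0\le i\le k$.
\end{itemize}
These labels are distinct. Of the first kind only $(g_0,0,0)$ and $(g_0,1,0)$ reach $\partial D$, next to the end of $S$ near $P$. So the labels along $\partial D$ are
those in \eqref{eq:boundary}, in the same order, and the labels of the remaining faces of $D$ are exactly the elements of $\Lambda$. Choose
a homeomorphism $\partial D\to\partial\Delta$ that respects the curves and the labels, extend it to a homeomorphism $D\to\Delta$, and replace the arcs of $\mathcal V_3$ in $\Delta$ by the images of the arcs of $D$. Finally add $Z$.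

\subsection*{The result is a Venn diagram}
Each curve that meets $\Delta$ has had one arc replaced by another arc in $\Delta$ with the same ends. So all $q+3$ curves are simple and closed, crossings are transversal,
and there are no triple points. The old labels outside $\Delta$ and the labels of $D$ agree along $\partial\Delta$, and each coordinate changes exactly when its curve is crossed;
so they are the labels defined by the new curves. Consider a label $(\lambda,\epsilon)$ with $\lambda\in\{0,1\}^{q+2}$, where
$\epsilon=1$ inside $Z$ and $\epsilon=0$ outside. Let $f_\lambda$ be the face of $\mathcal V_3$ with label $\lambda$. For $\lambda\notin\Lambda$, (Z1) shows that $Z$ splits the disc $f_\lambda$ into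
a nonempty connected inner part and a nonempty connected outer part.
\begin{itemize}
\item $\epsilon=0$. Nothing has changed outside $W$. The region is the outer part of $f_\lambda$ if $\lambda\notin\Lambda$, and all of $f_\lambda$ if $\lambda\in\Lambda$.
\item $\epsilon=1$, $\lambda\in\Lambda$. By (Z1) no point of $W\setminus\Delta$ has label $\lambda$, so the region is the face of $D$ with label $\lambda$.
\item $\epsilon=1$, $\lambda\notin\Lambda$, $\lambda$ not a boundary label. No face of $D$ has label $\lambda$ and $f_\lambda$ misses $\Delta$, so the region is the inner part of $f_\lambda$.
\item $\epsilon=1$, $\lambda$ a boundary label. Let $F$ be the inner part of $f_\lambda$, let $I=F\cap\partial\Delta$ be the interval with label $\lambda$, and let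
$D_\lambda$ be the face of $D$ with label $\lambda$; it contains $I$. The region is $(F\setminus\Delta)\cup D_\lambda$. Since $F$ is open and connected,
from any point of $F\setminus\Delta$ a path in $F$ leads to $\Delta$, and it first meets $\Delta$ in $I$. So every point of $F\setminus\Delta$ is joined to the connected set $D_\lambda$ within the region.
\end{itemize}
In every case the region is nonempty and connected. In layer $0$ of $D_0$, cut off a neighborhood of $P'$ containing the corner arcs and a thin collar of $\partial R$. What remains is a closed disc $R'$ that meets only the arcs
$\alpha_i$ from $\mathcal A$ and is, with them, homeomorphic to the original $(R,\mathcal A)$. This proves Theorem~\ref{thm:embed}.\qed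

\section{Ribbons, islands and a graph that is not 3-colorable}\label{sec:layout}

We now design an arrangement of arcs whose crossings cannot be $3$-colored. A chain of diamonds transports a color over
any distance. In an arrangement such a chain is a \emph{ribbon}: two arcs that cross at $z_0,z_1,\dots,z_k$ and form $k$ lenses, each
crossed by exactly one further arc (Figure~\ref{fig:ribbon}, left). All $z_j$ get the same color. At each of the two ends $z_0,z_k$ two edges are still free, so a
ribbon can play the role of a vertex of degree at most $4$ of a graph $H$. The edges of $H$ are realized where ribbon ends meet, in \emph{islands} of two types.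

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\begin{scope}[xscale=1.25]
\draw[thick,domain=-0.35:3.35,samples=60,smooth] plot (\x,{0.4*sin(180*\x)});
\draw[thick,domain=-0.35:3.35,samples=60,smooth] plot (\x,{-0.4*sin(180*\x)});
\foreach \i in {0.5,1.5,2.5} \draw (\i,-0.95)--(\i,0.95);
\foreach \i in {0,...,3} \node[circle,fill,inner sep=1.3pt,label=below:{$z_{\i}$}] at (\i,0) {};
\end{scope}
\begin{scope}[xshift=5.6cm,xscale=0.85]
\draw[thick] plot[smooth] coordinates {(-0.3,0) (0.4,0.1) (1,0.5) (1.25,1)};
\draw[thick] plot[smooth] coordinates {(0.75,1) (1,0.5) (2,0) (3,-0.5) (3.25,-1)};
\draw[thick] plot[smooth] coordinates {(2.75,-1) (3,-0.5) (4,0) (5,0.5) (5.25,1)};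
\draw[thick] plot[smooth] coordinates {(4.75,1) (5,0.5) (5.6,0.1) (6.3,0)};
\foreach \x/\y in {1/0.5,3/-0.5,5/0.5} \node[circle,fill,inner sep=1.3pt] at (\x,\y) {};
\foreach \x/\y/\t in {0/-0.25/e_0,2.15/0.25/e_1,3.85/0.25/e_2,6/-0.25/e_3,1/1.25/p_1,3/-1.25/p_2,5/1.25/p_3} \node at (\x,\y) {$\t$};
\end{scope}
\end{tikzpicture}
\caption{Left: a ribbon with three lenses; in a $3$-coloring of the crossings, $z_0,\dots,z_3$ have the same color. Right: a path island directed from left to right, with ribbon ends $p_1L$, $p_2R$, $p_3L$; the pieces $e_1,e_2$ make consecutive ribbon ends adjacent, and $e_0,e_3$ are tails.}\label{fig:ribbon}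
\end{figure}

A \emph{path island} has ribbon ends $p_1,\dots,p_t$, each marked $L$ or $R$, and consists of \emph{pieces} $e_0,\dots,e_t$ that lie one after another along a
directed line. At $p_j$ the pieces $e_{j-1}$ and $e_j$ cross and then run side by side into the ribbon $p_j$, which leaves to the left ($L$) or to the right ($R$) of the line. There are no other crossings (Figure~\ref{fig:ribbon}, right). For $0<j<t$ the piece $e_j$
\emph{realizes} the edge $p_jp_{j+1}$. The pieces $e_0$ and $e_t$ are \emph{tails}; they will be continued to the boundary of the disc. The clockwise order around the island is: the tail $e_0$, the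
$L$-ribbons in order, the tail $e_t$, the $R$-ribbons in reverse order. A \emph{triangle island} has three pieces forming a triangle and realizing its three edges; the two pieces at a corner cross there and run into the ribbon. In an island of either type two pieces cross at most once.

The ribbons join the pieces into \emph{strands}, the future arcs of the admissible disc. Three things are required.
The islands and ribbons must form a plane multigraph with the prescribed clockwise orders. No strand may be closed, since we need arcs. And no strand may pass through an island twice, since we want to
separate the faces inside an island by the strands alone. The difficulty is that the way a ribbon joins the pieces at its ends depends on the parity of its number of lenses, and these parities are not free: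
an arc with both ends on the boundary of the disc crosses the boundary of an inner face of the multigraph an even number of times, so the parities around a face are determined by the tails that have to escape from it.

\begin{remark}\label{rem:K4}
The smallest candidate $H=K_4$ fails. A triangle island has as many ribbon ends as realized edges and a path island has one more, so there are
$2|V(H)|-|E(H)|$ path islands, and, if no strand is closed, equally many strands, since each has two tails. For $K_4$ this number is $2$, but an island that realizes an edge has at least three pieces. So $H$ has to be sparser.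
\end{remark}

\subsection*{The graph $H$}
The $28$ vertices are $y_0,y_1,y_2,y_3$ and $w_i,x_i,a_i,a_i',a_i'',b_i,b_i',b_i''$ for $i=1,2,3$. The $46$ edges are $y_0y_3$ and, for
$i=1,2,3$: the four edges from $w_i,x_i$ to $y_{i-1},y_i$; the triangles $a_ia_i'a_i''$ and $b_ib_i'b_i''$; the edge $a_i''b_i''$; and
$w_ia_i$, $w_ib_i$, $x_ia_i'$, $x_ib_i'$. One can view $H$ as a closed chain of three diamonds $y_{i-1},y_i,w_i,x_i$ in which each edge $w_ix_i$ is replaced by
a sparser graph with the same effect; the replacements raise the count $2|V|-|E|$ from $20-16=4$ to $56-46=10$.

\begin{lemma}\label{lem:H}
The graph $H$ is not $3$-colorable.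
\end{lemma}

\begin{proof}
Suppose it is. If $w_i$ and $x_i$ had the same color $c$, then $a_i$ and $a_i'$ would avoid $c$, so the third vertex $a_i''$ of their triangle would have color $c$. In the same way $b_i$ and $b_i'$ would avoid $c$ and $b_i''$ would have color $c$, contrary to the edge $a_i''b_i''$. So $w_i$ and $x_i$ have different colors, and $y_{i-1},y_i$ both have the third color. Then $y_0$ and $y_3$ have the same color, contrary to the edge $y_0y_3$.
\end{proof}

\subsection*{The islands}
Every vertex $p$ of $H$ gives a ribbon, also called $p$. There are $16$ islands. Triangles are listed clockwise.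
\begin{center}
\begin{tabular}{l|l|l}
island & $i=1,3$ & $i=2$\\ \hline
$A_i$ (triangle) & $a_i,\ a_i'',\ a_i'$ & $a_i,\ a_i',\ a_i''$\\
$B_i$ (triangle) & $b_i,\ b_i',\ b_i''$ & $b_i,\ b_i'',\ b_i'$\\
$M_i$ (path) & $a_i''R,\ b_i''R$ & $a_i''L,\ b_i''L$\\
$X_i$ (path) & $a_i'R,\ x_iR,\ b_i'R$ & $a_i'L,\ x_iL,\ b_i'L$
\end{tabular}
\end{center}
\begin{center}
\begin{tabular}{l|l|l}
island & path & clockwise order ($\tau$ is a tail)\\ \hline
$J_1$ & $b_1L,\ w_1L,\ y_0R,\ y_3R,\ w_3L,\ a_3L$ & $b_1,w_1,w_3,a_3,\tau,y_3,y_0,\tau$\\
$J_2$ & $a_1R,\ w_1R,\ y_1L,\ x_2L,\ y_2L,\ w_3R,\ b_3R$ & $y_1,x_2,y_2,\tau,b_3,w_3,w_1,a_1,\tau$\\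
$J_3$ & $y_0R,\ x_1R,\ y_1R,\ w_2L,\ b_2L$ & $w_2,b_2,\tau,y_1,x_1,y_0,\tau$\\
$J_4$ & $a_2L,\ w_2L,\ y_2R,\ x_3R,\ y_3R$ & $a_2,w_2,\tau,y_3,x_3,y_2,\tau$
\end{tabular}
\end{center}
The clockwise orders of the other path islands are $b_i',x_i,a_i',\tau,\tau$ at $X_i$ and $b_i'',a_i'',\tau,\tau$ at $M_i$ for $i=1,3$; $a_2',x_2,b_2',\tau,\tau$ at $X_2$; and $a_2'',b_2'',\tau,\tau$ at $M_2$.

Every ribbon has two ends, in different islands (columns two and three of Table~\ref{tab:joins}). Every edge of $H$ is realized by exactly one piece: the $18$ triangle edges in the $A_i,B_i$; the three
edges $a_i''b_i''$ in the $M_i$; the six edges $x_ia_i',x_ib_i'$ in the $X_i$; and the $5+6+4+4=19$ pairs of consecutive ends in $J_1,\dots,J_4$ are $y_0y_3$, the six edges $w_ia_i,w_ib_i$,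
and the twelve edges from $w_i,x_i$ to $y_{i-1},y_i$. Let $\mathcal I$ be the multigraph whose vertices are the $16$ islands and whose edges are the $28$ ribbons (Figure~\ref{fig:islands}). It is connected: $w_1,y_0,y_3$ join $J_1$ to $J_2,J_3,J_4$, and each cycle
$A_iM_iB_iX_i$ is attached to some $J_j$ by $a_i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75,font=\scriptsize,isl/.style={circle,draw,fill=white,inner sep=1.2pt},lab/.style={fill=white,inner sep=0.8pt}]
\foreach \n/\x/\y/\t in {J2/-6/0/J_2,J1/5.5/0/J_1,J3/2.2/3.2/J_3,J4/2.2/-3.2/J_4,
 X2/-1.9/0/X_2,B2/-0.5/1/B_2,A2/-0.5/-1/A_2,M2/0.9/0/M_2,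
 X1/1.2/4.3/X_1,A1/-0.8/5.1/A_1,B1/3.2/5.1/B_1,M1/1.2/5.9/M_1,
 X3/1.2/-4.3/X_3,B3/-0.8/-5.1/B_3,A3/3.2/-5.1/A_3,M3/1.2/-5.9/M_3}
 \node[isl] (\n) at (\x,\y) {$\t$};
\foreach \a/\b/\t in {J2/J3/y_1,J2/J4/y_2,J1/J3/y_0,J1/J4/y_3,J3/J4/w_2,
 A1/J2/a_1,B1/J1/b_1,A1/X1/a_1',B1/X1/b_1',A1/M1/a_1'',B1/M1/b_1'',
 A2/J4/a_2,B2/J3/b_2,A2/X2/a_2',B2/X2/b_2',A2/M2/a_2'',B2/M2/b_2'',
 A3/J1/a_3,B3/J2/b_3,A3/X3/a_3',B3/X3/b_3',A3/M3/a_3'',B3/M3/b_3''}
 \draw (\a) -- node[lab]{$\t$} (\b);
\foreach \a/\b/\t in {X1/J3/x_1,X2/J2/x_2,X3/J4/x_3} \draw[very thick] (\a) -- node[lab]{$\t$} (\b);
\draw[rounded corners] (J2) -- (-6,6.9) -- node[lab]{$w_1$} (5.5,6.9) -- (J1);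
\draw[rounded corners] (J2) -- (-6,-6.9) -- node[lab]{$w_3$} (5.5,-6.9) -- (J1);
\foreach \n/\a in {J1/125,J1/235,J2/33,J2/327,J3/210,J3/293,J4/67,J4/150,X1/75,X1/105,M1/75,M1/105,X3/255,X3/285,M3/255,M3/285,X2/15,X2/345,M2/15,M2/345}
 \draw[thick,gray] (\n.\a) -- ++(\a:0.42);
\end{tikzpicture}
\caption{The plane multigraph $\mathcal I$ of islands (circles) and ribbons (edges). The gray stubs are the beginnings of the $20$ tails. The bold ribbons $x_1,x_2,x_3$ have an odd number of lenses; a face has a bold edge exactly when an odd number of tails start in it.}\label{fig:islands}
\end{figure}

\subsection*{Faces and parities}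
Cyclic orders of the edges at the vertices of a connected multigraph define an embedding in a closed oriented surface. Its faces are discs, traced by the rule: arrive at a vertex by an edge and leave by the next edge clockwise. The surface is the sphere if and only if Euler's formula holds with value $2$. For $\mathcal I$ the rule gives the following closed walks; a bracket shows the island at which we turn and the tails passed over, and the last bracket leads back to the first ribbon.
\begin{center}
\begin{tabular}{l|l}
type & faces\\ \hline
I & $a_1[A_1]a_1''[M_1\tau\tau]b_1''[B_1]b_1[J_1]w_1[J_2]$\\
 & $b_2[B_2]b_2''[M_2\tau\tau]a_2''[A_2]a_2[J_4]w_2[J_3]$\\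
 & $a_3[A_3]a_3''[M_3\tau\tau]b_3''[B_3]b_3[J_2]w_3[J_1]$\\
II & $a_i''[A_i]a_i'[X_i\tau\tau]b_i'[B_i]b_i''[M_i]$ for $i=1,3$\\
 & $a_2'[A_2]a_2''[M_2]b_2''[B_2]b_2'[X_2\tau\tau]$\\
III & $a_1'[A_1]a_1[J_2\tau]y_1[J_3]x_1[X_1]$,\quad $b_1[B_1]b_1'[X_1]x_1[J_3]y_0[J_1\tau]$\\
 & $a_2[A_2]a_2'[X_2]x_2[J_2]y_2[J_4\tau]$,\quad $b_2'[B_2]b_2[J_3\tau]y_1[J_2]x_2[X_2]$\\
 & $a_3'[A_3]a_3[J_1\tau]y_3[J_4]x_3[X_3]$,\quad $b_3[B_3]b_3'[X_3]x_3[J_4]y_2[J_2\tau]$\\
IV & $w_1[J_1]w_3[J_2]$,\quad $y_3[J_1]y_0[J_3\tau]w_2[J_4\tau]$
\end{tabular}
\end{center}
These $3+3+6+2=14$ walks have total length $15+12+24+5=56=2\cdot28$, so the list is complete, and $16-28+14=2$. Hence $\mathcal I$ is a plane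
multigraph with the prescribed clockwise orders. No walk repeats an island or a ribbon, so every face $\Phi$ is bounded by a cycle $\partial\Phi$. Put $\pi_{x_1}=\pi_{x_2}=\pi_{x_3}=1$ and $\pi_p=0$ for all other ribbons. A face of type III has one edge $x_i$ and one tail; every other face has no edge $x_i$ and zero or two tails. So
\begin{equation}\label{eq:parity}
\sum_{p\in\partial\Phi}\pi_p\equiv\#\{\text{tails starting in }\Phi\}\pmod 2\qquad\text{for every face }\Phi .
\end{equation}

\subsection*{Strands}
Suppose that ribbon $p$ has $k_p\ge1$ lenses with $k_p\equiv\pi_p\pmod2$. Its two strands cross $k_p+1$ times, counting the crossings at both ends. Look from an island along a ribbon, and record which piece is on the left and which on the right just before the crossing at this end. At an $L$-end $p_j$ the left piece is $e_{j-1}$ and the right piece is $e_j$; at an $R$-end it is the other way around; at a corner of a triangle the left piece goes to the counterclockwise neighbor and the right piece to the clockwise neighbor. Each crossing exchanges left and right, and so does the change of viewpoint from one end to the other; there are $k_p+2$ exchanges in all. Hence the ribbon joins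
\[
\text{left to left and right to right if }\pi_p=0,\qquad \text{left to right and right to left if }\pi_p=1 .
\]
A piece at an end of ribbon $p$ realizes an edge $pp'$ or is a tail, so we denote it by $p'$ or by $\tau$. Table~\ref{tab:joins} applies the rule to every ribbon.

\begin{table}[ht]
\centering
\begin{tabular}{c|l|l|l}
ribbon & one end & other end & joins\\ \hline
$a_i$ & $A_i$: $a'\mid a''$ & $J_2,J_4,J_1$: $w\mid\tau$ & $a'$--$w$,\ $a''$--$\tau$\\
$a_i'$ & $A_i$: $a''\mid a$ & $X_i$: $x\mid\tau$ & $a''$--$x$,\ $a$--$\tau$\\
$a_i''$ & $A_i$: $a\mid a'$ & $M_i$: $b''\mid\tau$ & $a$--$b''$,\ $a'$--$\tau$\\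
$b_i$ & $B_i$: $b''\mid b'$ & $J_1,J_3,J_2$: $\tau\mid w$ & $b''$--$\tau$,\ $b'$--$w$\\
$b_i'$ & $B_i$: $b\mid b''$ & $X_i$: $\tau\mid x$ & $b$--$\tau$,\ $b''$--$x$\\
$b_i''$ & $B_i$: $b'\mid b$ & $M_i$: $\tau\mid a''$ & $b'$--$\tau$,\ $b$--$a''$\\ \hline
$w_1$ & $J_1$: $b_1\mid y_0$ & $J_2$: $y_1\mid a_1$ & $b_1$--$y_1$,\ $y_0$--$a_1$\\
$w_2$ & $J_3$: $y_1\mid b_2$ & $J_4$: $a_2\mid y_2$ & $y_1$--$a_2$,\ $b_2$--$y_2$\\
$w_3$ & $J_1$: $y_3\mid a_3$ & $J_2$: $b_3\mid y_2$ & $y_3$--$b_3$,\ $a_3$--$y_2$\\ \hline
$x_1$ & $X_1$: $b_1'\mid a_1'$ & $J_3$: $y_1\mid y_0$ & $b_1'$--$y_0$,\ $a_1'$--$y_1$\\
$x_2$ & $X_2$: $a_2'\mid b_2'$ & $J_2$: $y_1\mid y_2$ & $a_2'$--$y_2$,\ $b_2'$--$y_1$\\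
$x_3$ & $X_3$: $b_3'\mid a_3'$ & $J_4$: $y_3\mid y_2$ & $b_3'$--$y_2$,\ $a_3'$--$y_3$\\ \hline
$y_0$ & $J_1$: $y_3\mid w_1$ & $J_3$: $x_1\mid\tau$ & $y_3$--$x_1$,\ $w_1$--$\tau$\\
$y_1$ & $J_2$: $w_1\mid x_2$ & $J_3$: $w_2\mid x_1$ & $w_1$--$w_2$,\ $x_2$--$x_1$\\
$y_2$ & $J_2$: $x_2\mid w_3$ & $J_4$: $x_3\mid w_2$ & $x_2$--$x_3$,\ $w_3$--$w_2$\\
$y_3$ & $J_1$: $w_3\mid y_0$ & $J_4$: $\tau\mid x_3$ & $w_3$--$\tau$,\ $y_0$--$x_3$
\end{tabular}
\caption{The pieces (left $\mid$ right) at the two ends of each ribbon, and how the ribbon joins them. In the first six rows the index $i$ is omitted and left and right are given for $i=1,3$; for $i=2$ they are exchanged at both ends, which gives the same joins. Three islands in one entry correspond to $i=1,2,3$.}\label{tab:joins}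
\end{table}

Starting at a tail and following the joins, we obtain a strand as a walk in $\mathcal I$. For example, the tail at $y_0$ in $J_3$ is joined through $y_0$ to the piece $y_0w_1$ in $J_1$, this through $w_1$ to $w_1a_1$ in $J_2$, this through $a_1$ to $a_1a_1'$ in $A_1$, and this through $a_1'$ to a tail in $X_1$. The $20$ tails give ten strands:
\begin{center}
\begin{tabular}{l|l}
$\sigma_1$ & $J_3\;y_0\;J_1\;w_1\;J_2\;a_1\;A_1\;a_1'\;X_1$\\
$\sigma_2$ & $J_4\;y_3\;J_1\;w_3\;J_2\;b_3\;B_3\;b_3'\;X_3$\\
$\sigma_3$ & $M_1\;b_1''\;B_1\;b_1'\;X_1\;x_1\;J_3\;y_0\;J_1\;y_3\;J_4\;x_3\;X_3\;a_3'\;A_3\;a_3''\;M_3$\\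
$\sigma_4$ & $X_1\;b_1'\;B_1\;b_1\;J_1\;w_1\;J_2\;y_1\;J_3\;w_2\;J_4\;a_2\;A_2\;a_2'\;X_2$\\
$\sigma_5$ & $M_1\;a_1''\;A_1\;a_1'\;X_1\;x_1\;J_3\;y_1\;J_2\;x_2\;X_2\;b_2'\;B_2\;b_2''\;M_2$\\
$\sigma_6$ & $M_2\;a_2''\;A_2\;a_2'\;X_2\;x_2\;J_2\;y_2\;J_4\;x_3\;X_3\;b_3'\;B_3\;b_3''\;M_3$\\
$\sigma_7$ & $X_2\;b_2'\;B_2\;b_2\;J_3\;w_2\;J_4\;y_2\;J_2\;w_3\;J_1\;a_3\;A_3\;a_3'\;X_3$\\
$\sigma_8$ & $J_2\;a_1\;A_1\;a_1''\;M_1\;b_1''\;B_1\;b_1\;J_1$\\
$\sigma_9$ & $J_4\;a_2\;A_2\;a_2''\;M_2\;b_2''\;B_2\;b_2\;J_3$\\
$\sigma_{10}$ & $J_1\;a_3\;A_3\;a_3''\;M_3\;b_3''\;B_3\;b_3\;J_2$
\end{tabular}
\end{center}
Each visit to an island uses one piece. The number of visits is $5+5+9+8+8+8+8+5+5+5=66=46+20$, the number of all pieces, so there is no closed strand. No row repeats an island. We have proved: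

\begin{lemma}\label{lem:strands}
If every ribbon $p$ has $k_p\ge 1$ lenses with $k_p\equiv\pi_p\pmod2$, then the pieces form exactly ten strands. Each follows a path of $\mathcal I$ with at least two islands and has a tail at each end. The pieces of an island belong to pairwise different strands; in particular the two strands of a ribbon are different.
\end{lemma}

\section{Realization as an admissible disc}\label{sec:realize}

Two tasks remain: to give the ribbons the right parities, and to secure condition (a). The strands, once the tails are continued to the boundary, cross each other many times, and many faces lie on the same side of every strand. The remedy is to add straight lines that cut the picture into cells so small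
that inside each cell (a) is visible; faces in different cells are separated by a line. The added lines also supply the arcs that cross the lenses. Inside most cells the following lemma does the work.

\begin{lemma}\label{lem:pseudo}
If finitely many properly embedded arcs in general position in a disc pairwise cross at most once, then any two distinct faces lie on different sides of some arc.
\end{lemma}

\begin{proof}
Consider paths in the interior of the disc from one face to the other that avoid the crossings and cross the arcs transversally. Take one with the fewest crossings; deleting loops, we may assume that it is simple. Suppose that it crosses an arc $\alpha$ twice. Let $\eta$ be the part of the path between two consecutive crossings with $\alpha$, and $\alpha'$ the part of $\alpha$ between them. Then $\eta\cup\alpha'$ is a simple closed curve in the interior of the disc. An arc $\beta\ne\alpha$ has both ends outside this curve, so it crosses it an even number of times; it crosses $\alpha'$ at most once; so if it crosses $\alpha'$, it also crosses $\eta$. Just before and just after $\eta$ the path is on the same side of $\alpha$. Replace $\eta$ and the two crossings with $\alpha$ by a path alongside $\alpha'$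 on that side. The new part crosses only the arcs $\beta$ that cross $\alpha'$, each once, so at least two crossings are saved, contrary to minimality. Hence the path crosses every arc at most once. It crosses some arc because the faces differ, and this arc has the two faces on different sides.
\end{proof}

\subsection*{Cores and tails}
Draw $\mathcal I$ in the open square $(-1,1)^2$ with the clockwise orders of Section~\ref{sec:layout}, with islands as points of pairwise different heights and ribbons as polygonal arcs, called \emph{cores}. At the islands draw the beginnings of the $20$ tails as short segments in their prescribed positions. For a strand $\sigma$, the cores of its ribbons and its two short segments form a simple polygonal arc by Lemma~\ref{lem:strands}. Such an arc does not separate the open square, so one end can be continued, avoiding the arc, to the bottom side of the square. The longer arc, which has one end on the boundary, still does not separate the square, so the other end can be continued, avoiding it, to the top side. Removing finitely many points does not affect connectedness, so the continuations can avoid all islands. Thus: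
\begin{itemize}
\item[(T)] each strand has one tail ending on the bottom side and one on the top side; they are simple and disjoint, meet no island after their start, and meet the cores of their own strand only at their start.
\end{itemize}
Tails may cross cores of other ribbons and tails of other strands. We draw everything polygonal and in general position: apart from islands, a point lies on at most two of the curves, crossings are transversal and not at bends, and the ends on the two sides are distinct.

\subsection*{Correcting the parities}
Let $t_p$ be the number of crossings of core $p$ with tails. Let $\Phi$ be a bounded face of $\mathcal I$. A tail ends outside the closed polygon $\partial\Phi$, so after its start it crosses $\partial\Phi$ an odd number of times if and only if it starts into $\Phi$. With \eqref{eq:parity} this gives $\sum_{p\in\partial\Phi}(t_p+\pi_p)\equiv0\pmod 2$. Recall two facts on edge sets, viewed as vectors over $\mathbb F_2$: in a connected plane multigraph the boundaries of the bounded faces span the cycle space, and the vectors orthogonal to the cycle space are the cuts. So there is a set $\Sigma$ of islands such that $t_p+\pi_p$ is odd if and only if $p$ has exactly one end in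 $\Sigma$.

One more arc repairs all parities at once. Take a vertical segment from the bottom side to the top side, to the left of all islands, and push thin fingers from it horizontally to and around each island of $\Sigma$; since the heights are different, a thin finger contains no other island. This gives a simple polygonal arc $\zeta$, which we take in general position, with exactly the islands of $\Sigma$ on its left. It crosses core $p$ an odd number of times if and only if the ends of $p$ are on different sides, that is, with parity $t_p+\pi_p$. Hence
\begin{equation}\label{eq:zeta}
\text{the tails and $\zeta$ together cross core $p$ with parity $\pi_p$.}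
\end{equation}

\subsection*{Cutting lines}
Let $\Gamma$ be the union of the cores, the tails and $\zeta$. The islands, bends and crossings are called \emph{nodes}; they subdivide $\Gamma$ into straight \emph{segments}. Let $\mathcal P$ be the set of nodes and $E$ the set of all endpoints of segments, that is, $\mathcal P$ together with the ends on the top and bottom sides. Two segments are disjoint or meet in one common endpoint, which is a node, and every node lies on at least two segments. Let $\Gamma^+$ be the union of $\Gamma$ with the horizontal lines at heights $1$ and $-1$. A \emph{cell} of a finite set of lines is a component of the complement of the lines in the plane; it is open and convex.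

\begin{lemma}\label{lem:lines}
There is a finite set $\mathcal L$ of lines with the following properties.
\begin{itemize}
\item[(L1)] No line is horizontal or meets $E$, no point of $\Gamma^+$ lies on two lines, and no three lines are concurrent.
\item[(L2)] Each node $c$ lies in a cell $Q_c$ contained in the open square, different nodes lie in different cells, and $\Gamma\cap Q_c$ consists of initial parts of the segments at $c$, each running from $c$ to $\partial Q_c$.
\item[(L3)] Every other cell meets at most one segment.
\item[(L4)] $\mathcal L$ is a union of disjoint pairs of parallel lines with no point of $E$ between the two lines of a pair.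
\end{itemize}
\end{lemma}

Disjoint segments are easy to separate. The difficulty lies with segments that share a node $c$: every line through the wedge between them passes through $c$ or crosses one of them, and a grid, however fine, can have cells near $c$ that meet both. We use tangents to a small circle about $c$, in directions denser than the angles at $c$. Property (L4) is needed because the lines depend on $\zeta$ and so must not disturb \eqref{eq:zeta}.

\begin{proof}
\emph{Disjoint segments.} Two disjoint segments are compact convex sets, so some line separates them strictly, and so do all nearby lines. Choose a separating line for each such pair, one after another, non-horizontal and avoiding the finitely many points that lie in $E$, on two earlier lines, or on $\Gamma^+$ and an earlier line. (A non-horizontal line that avoids $E$ contains no segment, so it meets $\Gamma^+$ in finitely many points.) The resulting set $L_0$ satisfies (L1).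

\emph{Tangent lines.} For a node $c$ let $\theta_c\in(0,\pi]$ be the least angle between two segments at $c$. We choose finitely many unit vectors $n_{c,j}$ such that all gaps between cyclically consecutive ones are smaller than $\theta_c$. Let $m_{c,j}$ be the line through $c$ with normal $n_{c,j}$, and for $\rho>0$ let
\[
\ell_{c,j}=\{z:(z-c)\cdot n_{c,j}=\rho\},\qquad Q_c=\{z:(z-c)\cdot n_{c,j}<\rho\text{ for all }j\}.
\]
Since the gaps are smaller than $\pi$, the set $Q_c$ is a bounded convex polygon around $c$, and its diameter is proportional to $\rho$. The condition on the gaps survives if each vector moves in a small interval. We use this freedom to fix the vectors of all nodes one after another, each time avoiding the finitely many values for which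
\begin{itemize}
\item[(i)] $m_{c,j}$ is horizontal or contains a point of $E\setminus\{c\}$;
\item[(ii)] $m_{c,j}$ contains a point other than $c$ that lies on two earlier lines, or on $\Gamma^+$ and an earlier line, where the earlier lines are those of $L_0$ and the lines $m$ already fixed;
\item[(iii)] for an earlier vector $n_{c,j'}$ at the same node, $n_{c,j}=\pm n_{c,j'}$, or $n_{c,j}+n_{c,j'}$ is parallel to a segment at $c$.
\end{itemize}
Call the lines of $L_0$ and the $m_{c,j}$ the \emph{limit lines}. By (i), the only limit lines through $c$ are the $m_{c,j}$, and with (iii) all limit lines are distinct. Let $L$ consist of $L_0$ and all $\ell_{c,j}$; each line of $L$ is parallel to its limit line, at distance $0$ or $\rho$. We show that $L$ satisfies (L1) and (L2) for all small $\rho$.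

The line $\ell_{c,j}$ misses $c$, and it misses $E\setminus\{c\}$ for small $\rho$ by (i). Two lines $\ell_{c,j},\ell_{c,j'}$ at the same node meet in
$c+\rho w$ with $w=(n_{c,j}+n_{c,j'})/(1+n_{c,j}\cdot n_{c,j'})\neq 0$; near $c$ the set $\Gamma^+$ consists of the segments at $c$, and by (iii) none has the direction of $w$. For any other pair, the limit lines are either parallel, and then the lines stay disjoint, or they cross in a point that is not on the closed set $\Gamma^+$, by the choice of $L_0$ or by (ii), and then the lines cross near that point. If three limit lines have no common point, the three lines have none for small $\rho$. If they have one, then by (ii) it is the node $c$ of the latest of them, all three are of the form $m_{c,j}$, and the three lines of $L$ are distinct tangents of one circle, of which at most two pass through any point. This proves (L1). Since $Q_c$ shrinks to $c$, for small $\rho$ the closures of the $Q_c$ are disjoint, lie in the open square, and meet $\Gamma$ as in (L2), and the closure of $Q_c$ meets no line of $L$ other than the $\ell_{c,j}$. So $Q_c$ is a cell of $L$. Fix such a $\rho$.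

\emph{Claim.} If $u,v$ lie on different segments at $c$, on none of the lines $\ell_{c,j}$, and not both in $Q_c$, then some $\ell_{c,j}$ separates $u$ and $v$.

Let $c=0$. For a point $z$ on a ray from $0$, the set $\Omega(z)$ of unit vectors $n$ with $z\cdot n>\rho$ is the open arc of half-width $\varphi(z)=\arccos(\rho/|z|)<\pi/2$ about the direction of the ray if $|z|>\rho$, and is empty otherwise. Suppose that no line separates $u$ and $v$, that is, $n_{c,j}\in\Omega(u)$ if and only if $n_{c,j}\in\Omega(v)$. One of the points is outside $Q_c$, so some $n_{c,j}$ lies in both arcs; in particular they are nonempty and meet. Let $\theta\in[\theta_c,\pi]$ be the angle between the two rays, let $\varphi(u)\ge\varphi(v)$, and measure angles from the ray of $u$ toward the ray of $v$. Then $\Omega(u)=(-\varphi(u),\varphi(u))$ and $\Omega(v)=(\theta-\varphi(v),\theta+\varphi(v))$ modulo $2\pi$. Since $\theta+\varphi(v)-2\pi<-\varphi(u)$, the arcs do not meet the long way around; as they do meet, $\theta-\varphi(v)<\varphi(u)$. Hence $\Omega(u)\setminus\Omega(v)$ contains the arc $(-\varphi(u),\theta-\varphi(v)]$, of length $\theta+\varphi(u)-\varphi(v)\ge\theta_c$. This is longer than every gap, so it contains some $n_{c,j}$,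 a contradiction.

Now let $u,v$ be points of one cell on different segments. Because of $L_0$ the segments are not disjoint, so they share a node $c$, and by the claim $u,v\in Q_c$. This proves (L3) for $L$.

\emph{Twins.} To each line of $L$ add a parallel twin at a small distance, for $\ell_{c,j}$ on the side away from $c$. If the distance is small enough, no point of $E$ lies on the twin or between the two lines, and the twin meets no $Q_{c'}$: for $\ell_{c,j}$ and $c'=c$ by the choice of the side, and in all other cases because the original line misses the closure of $Q_{c'}$. Add the twins one after another, each avoiding the finitely many points that lie on two earlier lines or on $\Gamma^+$ and an earlier line; each such point excludes one distance. The resulting set $\mathcal L$ satisfies (L1) and (L4). The $Q_c$ are still cells, and every other cell lies in a cell of $L$ different from the $Q_c$, so (L2) and (L3) hold.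
\end{proof}

Let $R=[-T,T]\times[-1,1]$, where $T>1$ is so large that every line of $\mathcal L$ leaves $R$ through the interiors of the top and bottom sides. From now on lines and cells mean their parts in $R$; cells are still convex. By (L1) the lines cross $\Gamma$ transversally, in interior points of segments. A cell other than the $Q_c$ contains no node, so by (L3) and convexity it meets $\Gamma$ in at most one straight piece, which runs from boundary to boundary.

\subsection*{From cores to ribbons}
Let $q_1,\dots,q_{k_p}$ be the crossings of core $p$ with lines, tails and $\zeta$, in order along the core. A line crosses the core an odd number of times if and only if it separates the two end islands, and by (L4) its twin does the same; so the lines contribute an even number, and $k_p\equiv\pi_p\pmod 2$ by \eqref{eq:zeta}. The end islands lie in different cells, and by (L2) the points $q_1$ and $q_{k_p}$ lie on the boundaries of these cells; in particular $k_p\ge1$.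

Replace the core, within a thin neighborhood, by two strands that cross at $z_0,\dots,z_{k_p}$: the points $z_0$ and $z_{k_p}$ lie in the cells of the end islands, and for $1\le j<k_p$ the point $z_j$ lies between $q_j$ and $q_{j+1}$, in the cell that contains this part of the core. The curve through $q_j$ crosses the lens between $z_{j-1}$ and $z_j$, meeting the two strands in points $u_j,u_j'$, and no other curve meets this lens. In the cell $Q_I$ of each island $I$, draw the island as in Section~\ref{sec:layout}, with the crossings at its ribbon ends as the points $z_0$ or $z_{k_p}$; this fits, since cores and tails leave $Q_I$ in the prescribed order, and no other curve enters $Q_I$. By Lemma~\ref{lem:strands} we obtain the ten strands, and they are simple by (T). Let $\mathcal A$ consist of the ten strands, $\zeta$, and the lines; so $m=|\mathcal A|=11+|\mathcal L|$.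

\begin{proposition}\label{prop:admissible}
$(R,\mathcal A)$ is an admissible disc.
\end{proposition}

\begin{proof}
The arcs are properly embedded. They are in general position by (L1), provided that the neighborhoods of the cores are thin enough to avoid the crossings of lines. For (b) take $P=(-T,0)$ and $P'=(T,0)$: every line, every strand and $\zeta$ has one end on the bottom side and one on the top side.

For (a), faces in different cells are separated by a line. Consider two faces in one cell $C$. If an arc of $\mathcal A$ meets $C$ in a single piece running from boundary to boundary, then the two sides of the piece in $C$ lie on different sides of the arc. So it suffices to show that the pieces in $C$ belong to different arcs and separate the faces in $C$. Cores do not cross each other, so by Lemma~\ref{lem:lines} the following cases are exhaustive.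
\begin{itemize}
\item \emph{$\Gamma\cap C$ is empty, or is a piece of a tail or of $\zeta$, straight or with one bend.} There is at most one piece, and it separates the two faces.
\item \emph{$\Gamma\cap C$ is a piece of a core, straight or with one bend.} Its ends are crossings with lines and no crossing lies between them, so they are $q_j,q_{j+1}$ for some $j$. Thus $C$ contains pieces of two different strands, which cross once, at $z_j$. Lemma~\ref{lem:pseudo} applies.
\item \emph{$C=Q_c$, where $c$ is a crossing of two among the tails and $\zeta$.} By (T), and since $\zeta$ is simple, the two pieces belong to different arcs. They cross once, and Lemma~\ref{lem:pseudo} applies.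
\item \emph{$C=Q_c$, where $c=q_j$ is a crossing of a core with a tail or with $\zeta$.} The core runs through $C$ from $q_{j-1}$ to $q_{j+1}$, so $C$ contains pieces of the two strands of the ribbon, crossing at $z_{j-1}$ and $z_j$, and a third piece across the lens between them. The third piece belongs to a different arc, because by (T) tails avoid the cores of their own strand. This is the arrangement on the right of Figure~\ref{fig:diamond}, whose eight faces have eight different labels (Example~\ref{ex:diamond}).
\item \emph{$C=Q_I$ for an island $I$.} The pieces belong to different strands by Lemma~\ref{lem:strands} and pairwise cross at most once. Lemma~\ref{lem:pseudo} applies.\qedhere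
\end{itemize}
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

Let $(R,\mathcal A)$ be the admissible disc of Proposition~\ref{prop:admissible}, with $m$ arcs, and put $n_0=m+5$. Let $n\ge n_0$. By Theorem~\ref{thm:embed} there is a Venn diagram of $n$ curves with a disc $R'$ in which the curves form a copy of $(R,\mathcal A)$ and nothing else. Let $G$ be its graph. Crossings that are consecutive on an arc of $\mathcal A$ are adjacent in $G$.

Suppose that $G$ has a proper $3$-coloring. In ribbon $p$, for $1\le j\le k_p$, the vertices $z_{j-1},z_j,u_j,u_j'$ form a diamond: $u_j$ and $u_j'$ are consecutive on the arc that crosses the lens, and each of them lies between $z_{j-1}$ and $z_j$ on its strand with no other crossing in between. So $z_0,\dots,z_{k_p}$ have one color $c(p)$. Every edge $pp'$ of $H$ is realized by a piece of an island, on which the crossing at the end of $p$ and the crossing at the end of $p'$ are consecutive; hence $c(p)\ne c(p')$. Thus $c$ is a proper $3$-coloring of $H$, contrary to Lemma~\ref{lem:H}. So $\chi(G)\ge4$, and $\chi(G)=4$ by Lemma~\ref{lem:upper}.\qed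

\begin{thebibliography}{1}

\bibitem{source}
``Abstract. Let $G$ be a 4--regular planar graph and suppose that $G$ has a cycle decomposition $S$ (i.e., each edge of $G$ is in exactly one cycle of the decompos'',
\texttt{http://semr.math.nsc.ru/v5/p255-278.pdf}

\end{thebibliography}
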